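\title{Tabularity is undecidable for transitive modal logics}

\begin{abstract}
A modal logic is tabular if it is the logic of one finite Kripke frame. We prove that no algorithm decides, given a finite set $\Gamma$ of modal formulas, whether $\mathbf{K4}\oplus\Gamma$ is tabular; the set of such $\Gamma$ is $\Sigma^0_1$-complete. Tabularity, local tabularity and finite depth are undecidable already for the extensions of a fixed finitely axiomatizable logic of width $2$, whereas for the extensions of $\mathbf{K4.3}$ (width $1$) tabularity is decidable. Above $\mathbf{K4}$ a logic is tabular exactly when its finite rooted frames have bounded size. In width $1$ these frames are words that a finite automaton can check. In width $2$ they can encode binary words together with a pointer from each position to the number of ones before it, and this pointer suffices to lay out the computation of a Turing machine.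
\end{abstract}

\section{Introduction}\label{sec:intro}

One way to specify a modal logic is to name a finite structure and take all formulas valid in it; such a logic is decided by truth tables. Another way is to give a finite list of axioms. This paper asks whether one can tell from the axioms that a finite structure would do.

Formulas are built from propositional variables by the Boolean connectives and the unary operator $\Box$; we write $\Diamond\varphi=\neg\Box\neg\varphi$, $\Box^+\varphi=\varphi\wedge\Box\varphi$ and $\Diamond^+\varphi=\varphi\vee\Diamond\varphi$. A \emph{logic} (normal modal logic) is a set of formulas that contains the classical tautologies and $\Box(p\to q)\to(\Box p\to\Box q)$ and is closed under modus ponens, substitution and the rule $\varphi/\Box\varphi$. The least logic is $\mathbf K$, the least logic containing $L\cup\Gamma$ is $L\oplus\Gamma$, and $\mathrm{NExt}(L)$ is the lattice of all logics containing $L$. A \emph{Kripke frame} is a nonempty set $W$ with a binary relation $R$. A valuation assigns a subset of $W$ to each variable, and $\Box\varphi$ is true at $w$ if $\varphi$ is true at every $v$ with $wRv$. A formula is \emph{valid} in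 a frame $F$ if it is true at all points under all valuations, and $\mathrm{Log}(F)$ is the logic of all formulas valid in $F$. The logic $\mathbf{K4}=\mathbf K\oplus(\Box p\to\Box\Box p)$ is valid in exactly the transitive frames, and $\mathbf{S4}=\mathbf{K4}\oplus(\Box p\to p)$ in exactly the transitive and reflexive ones.

A logic is \emph{tabular} if it is the logic of a finite frame or, equivalently, of a finite modal algebra. The inconsistent logic, which is the logic of the one-element algebra, counts as tabular; the logics constructed in our undecidability proof are all consistent, so the undecidability results do not depend on this convention. A property of logics is \emph{decidable} in a class $\mathcal C$ of logics if there is an algorithm that, given a finite axiomatization of a logic $L\in\mathcal C$, decides whether $L$ has the property. We answer the following question, posed in \cite{LTL}.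

\medskip
\noindent\textbf{Problem.} \emph{Is tabularity decidable in $\mathrm{NExt}(\mathbf{K4})$? That is, is there an algorithm that, given a finite set $\Gamma$ of formulas, decides whether $\mathbf{K4}\oplus\Gamma$ is tabular?}
\medskip

Three known results frame the question. A logic $L'$ is an \emph{immediate predecessor} of $L$ if $L'\subsetneq L$ and no logic lies strictly between them.
\begin{itemize}
\item[(K1)] Tabularity is decidable in $\mathrm{NExt}(\mathbf{S4})$.
\item[(K2)] In $\mathrm{NExt}(\mathbf{K4})$ every tabular logic has only finitely many immediate predecessors, and all of them are tabular. Consequently, for each fixed tabular logic $L_0$ it is decidable whether a given finitely axiomatizable $L\in\mathrm{NExt}(\mathbf{K4})$ coincides with $L_0$.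
\item[(K3)] Kripke completeness, the finite model property and the interpolation property are undecidable in $\mathrm{NExt}(\mathbf{K4})$.
\end{itemize}
Facts (K1) and (K2) point to a positive answer: the reflexive case is decidable, and each single tabular logic can be recognized. Two further observations point the same way. Tabularity is semidecidable (Corollary~\ref{cor:re}). And it depends only on the finite frames of the logic (Proposition~\ref{prop:bounded}), where validity can be computed; this distinguishes it from the finite model property in (K3), which asks precisely whether the finite frames determine the logic. Nevertheless the answer is negative.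

\begin{theorem}\label{thm:main}
There is no algorithm deciding, given a finite set $\Gamma$ of formulas, whether $\mathbf{K4}\oplus\Gamma$ is tabular.
\end{theorem}

To state a stronger form we need four standard notions. Let
\[
\mathit{bw}_n=\bigwedge_{0\le i\le n}\Diamond p_i\to\bigvee_{i\ne j}\Diamond(p_i\wedge\Diamond^+p_j),
\qquad
\mathit{bd}_0=\bot,\quad \mathit{bd}_{n+1}=\Diamond(\Box p_{n+1}\wedge\neg \mathit{bd}_n)\to p_{n+1}.
\]
The first formula bounds the width of a frame and the second its depth (Lemma~\ref{lem:wd}). Put $\mathbf{K4BW}_n=\mathbf{K4}\oplus\mathit{bw}_n$; the logic $\mathbf{K4BW}_1$ is $\mathbf{K4.3}$. A logic $L$ is \emph{of finite depth} if $\mathit{bd}_n\in L$ for some $n$. It is \emph{locally tabular} if for each $n$ there are only finitely many formulas in $p_1,\dots,p_n$ up to equivalence in $L$, where $\varphi,\psi$ are equivalent in $L$ if $\varphi\leftrightarrow\psi\in L$. It is \emph{pretabular} if it is not tabular but all logics properly containing it are. Finally, a \emph{machine} is a deterministic Turing machine with a one-way infinite tape that, started on the blank tape at the first cell, never moves left from that cell (Section~\ref{sec:tm}).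

\begin{theorem}\label{thm:strong}
There are a fixed finite set $\Gamma_0$ with $\mathbf{K4}\oplus\Gamma_0\supseteq\mathbf{K4BW}_2$ and a computable map $M\mapsto\Gamma_M$ from machines to finite sets of formulas $\Gamma_M\supseteq\Gamma_0$ such that for $L_M=\mathbf{K4}\oplus\Gamma_M$:
\begin{itemize}
\item[(a)] if $M$ halts on the blank tape, then $L_M$ is tabular;
\item[(b)] if not, then there are infinitely many variable-free formulas that are pairwise inequivalent in $L_M$, so $L_M$ is not tabular and not locally tabular; moreover $L_M$ is not of finite depth, and exactly one pretabular logic contains $L_M$.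
\end{itemize}
Hence $\{\Gamma:\mathbf{K4}\oplus\Gamma\text{ is tabular}\}$ is $\Sigma^0_1$-complete. Tabularity, local tabularity and finite depth are undecidable already in $\mathrm{NExt}(\mathbf{K4}\oplus\Gamma_0)$, hence in $\mathrm{NExt}(\mathbf{K4BW}_2)$.
\end{theorem}

Here $\Sigma^0_1$-complete means: recursively enumerable, and every recursively enumerable set reduces to it by a computable map. Width $2$ cannot be lowered.

\begin{theorem}\label{thm:width1}
Tabularity is decidable in $\mathrm{NExt}(\mathbf{K4BW}_1)=\mathrm{NExt}(\mathbf{K4.3})$.
\end{theorem}

Section~\ref{sec:bounded} turns tabularity into a statement about the sizes of finite rooted frames; this is the only place where (K2) is used, and (K1), (K3) are not used at all. Section~\ref{sec:width1} proves Theorem~\ref{thm:width1}, which shows what an undecidability proof must overcome. Section~\ref{sec:frames} introduces the frames of width $2$ that carry the construction and shows on small examples how formulas read them. Section~\ref{sec:axioms} axiomatizes these frames among the finite rooted frames, and Section~\ref{sec:patterns} shows how to forbid configurations in them. Sections~\ref{sec:dyadic}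 and~\ref{sec:tm} reduce halting to the existence of long words without forbidden configurations, and Section~\ref{sec:proof} assembles the proof.

\section{Frames, cones and standard facts}\label{sec:prelim}

From now on all frames are transitive. We say that $u$ \emph{sees} $v$ if $uRv$. A point is \emph{reflexive} if it sees itself, \emph{irreflexive} otherwise, and a \emph{dead end} if it sees no point. Two distinct points are \emph{comparable} if one of them sees the other. The \emph{cluster} of $w$ consists of $w$ and the points that see $w$ and are seen by it; a cluster is \emph{proper} if it has at least two points. By transitivity all points of a proper cluster are reflexive. A frame is \emph{rooted} if some point, a \emph{root}, sees every other point. At a root, $\Box^+\varphi$ says that $\varphi$ is true everywhere in the frame and $\Diamond^+\varphi$ that it is true somewhere. The \emph{cone} of $w$ is the subframe consisting of $w$ and all points seen by $w$; it is rooted, and by transitivity it contains every point seen by one of its points.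

Given a valuation, we identify a variable with the set assigned to it: we write $p=\{u\}$ or $u\in p$, and speak of $p$-points. A formula is \emph{valid at} $w$ if it is true at $w$ under all valuations. A \emph{frame for} $L$ is a frame validating all formulas of $L$; the frames for $\mathbf{K4}\oplus\Gamma$ are the frames validating $\Gamma$. The logic of a class of frames is the set of formulas valid in all of them (all formulas, if the class is empty). We use three textbook facts.
\begin{itemize}
\item[(F1)] \emph{Cones.} Truth at $w$ depends only on the cone of $w$. So a formula is valid in $F$ iff it is valid at the root $w$ of the cone of $w$ for every point $w$; the cones of a frame for $L$ are frames for $L$; and the logic of finitely many frames is the logic of their disjoint union.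
\item[(F2)] \emph{Canonical model.} For a consistent $L\in\mathrm{NExt}(\mathbf{K4})$, take as points the maximal $L$-consistent sets of formulas, put $xRy$ iff $\varphi\in y$ whenever $\Box\varphi\in x$, and let $p$ be true at $x$ iff $p\in x$. Then $R$ is transitive, a formula is true at $x$ iff it belongs to $x$, and the formulas true at all points are exactly those of $L$.
\item[(F3)] \emph{Makinson's theorem.} Every consistent logic is valid in a one-point frame (reflexive or irreflexive).
\end{itemize}

\begin{lemma}\label{lem:wd}
\begin{itemize}
\item[(a)] A frame validates $\mathit{bw}_n$ iff no point sees $n+1$ distinct, pairwise incomparable points.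
\item[(b)] A frame validates $\mathit{bd}_n$ iff it has no chain $w_0Rw_1R\cdots Rw_n$ in which $w_{i+1}$ does not see $w_i$ for all $i<n$.
\item[(c)] Every tabular logic in $\mathrm{NExt}(\mathbf{K4})$ is locally tabular and of finite depth.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $w$ sees such points $u_0,\dots,u_n$, then $p_i=\{u_i\}$ refutes $\mathit{bw}_n$ at $w$. Conversely, if there are no such points and $w$ sees $u_i\in p_i$ for $i\le n$, then $u_i=u_j$ or $u_iRu_j$ for some $i\ne j$, and $p_i\wedge\Diamond^+p_j$ is true at $u_i$.

(b) By induction, $\mathit{bd}_n$ can be refuted at $w$ iff such a chain starts at $w_0=w$. If $\mathit{bd}_{n+1}$ is false at $w$, then $w\notin p_{n+1}$ and $w$ sees a point $v$ at which $\Box p_{n+1}$ is true and $\mathit{bd}_n$ is false; so $v$ does not see $w$ and a chain with $n$ steps starts at $v$. Conversely, given a chain $w,v,\dots$, take a valuation refuting $\mathit{bd}_n$ at $v$ and let $p_{n+1}$, which does not occur in $\mathit{bd}_n$, be the set of points seen by $v$.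

(c) For the inconsistent logic both properties hold trivially. Let $L=\mathrm{Log}(G)$ with $|G|=m$. A formula in $n$ variables is determined up to equivalence in $L$ by the map sending a valuation of these variables to the set of points where the formula is true, and there are finitely many such maps. The points of a chain as in (b) are distinct: if $w_i=w_j$ with $i<j$, then $w_{i+1}$ sees $w_i$, directly if $j=i+1$ and by transitivity otherwise. So $\mathit{bd}_m\in L$.
\end{proof}

\section{Tabularity as a bound on finite rooted frames}\label{sec:bounded}

A finitely axiomatized logic need not be determined by its finite frames, and we will have no control over the infinite frames of the logics we build. The purpose of this section is to show that no such control is needed. Let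
\[
\mathit{tab}_m=\neg\bigwedge_{0\le i\le m}\Diamond\Big(p_i\wedge\bigwedge_{j\ne i}\neg p_j\Big).
\]
A frame validates $\mathit{tab}_m$ iff each of its points sees at most $m$ points: witnesses for the $m+1$ conjuncts are necessarily distinct, and if $w$ sees distinct $u_0,\dots,u_m$, then $p_i=\{u_i\}$ refutes the formula at $w$. A rooted frame validating $\mathit{tab}_m$ therefore has at most $m+1$ points.

\begin{lemma}\label{lem:tab}
If $\mathit{tab}_m\in L\in\mathrm{NExt}(\mathbf{K4})$, then $L$ is the logic of the rooted frames for $L$ with at most $m+1$ points.
\end{lemma}

\begin{proof}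
If $L$ is inconsistent, it has no frames and there is nothing to prove. Otherwise consider the canonical model (F2). Suppose that a point $x$ sees distinct points $y_0,\dots,y_m$. For $i\ne j$ there is a formula in $y_i$ whose negation is in $y_j$; taking conjunctions, we get $\psi_i\in y_i$ with $\neg\psi_i\in y_j$ for all $j\neq i$. The instance $p_i:=\psi_i$ of $\mathit{tab}_m$ belongs to $L$ and is false at $x$, a contradiction. So each cone $C$ of the canonical frame has at most $m+1$ points. In the same way, each point of $C$ is the only point of $C$ at which a suitable formula is true, so each subset of $C$ is the truth set in $C$ of a disjunction of such formulas. Hence the truth value of $\varphi\in L$ under an arbitrary valuation on $C$ is the truth value of a substitution instance of $\varphi$ in the canonical model, and $C$ is a frame for $L$. A formula outside $L$ is false at some point of the canonical model, hence is refuted in the cone of that point.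
\end{proof}

For example, $\mathbf{K4}\oplus\Box\bot$ contains $\mathit{tab}_0=\neg\Diamond p_0$, so it is the logic of the irreflexive one-point frame, whereas $\mathbf{K4}$ is not tabular by the next corollary, since the root of a chain with $m+2$ points refutes $\mathit{tab}_m$.

\begin{corollary}\label{cor:re}
A logic $L\in\mathrm{NExt}(\mathbf{K4})$ is tabular iff $\mathit{tab}_m\in L$ for some $m$. The set $\{\Gamma:\mathbf{K4}\oplus\Gamma\text{ is tabular}\}$ is recursively enumerable.
\end{corollary}

\begin{proof}
If $L=\mathrm{Log}(G)$ with $|G|=m$, then $\mathit{tab}_m\in L$; the inconsistent logic contains every $\mathit{tab}_m$. Conversely, if $\mathit{tab}_m\in L$, then by Lemma~\ref{lem:tab} $L$ is the logic of finitely many finite frames up to isomorphism, so it is inconsistent or the logic of their disjoint union. To enumerate the set, search for a derivation of some $\mathit{tab}_m$ in $\mathbf{K4}\oplus\Gamma$.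
\end{proof}

\begin{lemma}\label{lem:finax}
Every tabular $L_0\in\mathrm{NExt}(\mathbf{K4})$ has the form $\mathbf{K4}\oplus\varphi$ for a single formula $\varphi$.
\end{lemma}

\begin{proof}
Let $\mathit{tab}_m\in L_0$. For each of the finitely many (up to isomorphism) rooted frames $F$ with $|F|\le m+1$ that are not frames for $L_0$, pick $\chi_F\in L_0$ refuted in $F$. Let $\varphi$ be the conjunction of $\mathit{tab}_m$ and all $\chi_F$, and $L_1=\mathbf{K4}\oplus\varphi\subseteq L_0$. By Lemma~\ref{lem:tab}, $L_1$ is the logic of its rooted frames with at most $m+1$ points. These validate every $\chi_F$, so they are frames for $L_0$, and $L_0\subseteq L_1$.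
\end{proof}

\begin{proposition}\label{prop:bounded}
A logic $L\in\mathrm{NExt}(\mathbf{K4})$ is tabular iff the sizes of the finite rooted frames for $L$ are bounded.
\end{proposition}

\begin{proof}
If $L$ is tabular, then $\mathit{tab}_m\in L$ for some $m$, and rooted frames for $L$ have at most $m+1$ points.

Suppose that the sizes are bounded and $L$ is consistent. Up to isomorphism there are finitely many finite rooted frames for $L$, and by (F3) at least one. Their logic $L_0\supseteq L$ is tabular by (F1), and $L_0=\mathbf{K4}\oplus\varphi$ by Lemma~\ref{lem:finax}. The difficulty is that $L$ could be properly smaller than $L_0$; we exclude this by finding, between $L$ and $L_0$, a logic to which (K2) applies. Suppose $L\ne L_0$, so $\varphi\notin L$. The union of a chain of logics omitting $\varphi$ is a logic omitting $\varphi$, so by Zorn's lemma there is a logic $L'$ that is maximal among those with $L\subseteq L'\subseteq L_0$ and $\varphi\notin L'$. A logic $L''$ with $L'\subsetneq L''\subseteq L_0$ contains $\varphi$, so equals $L_0$. Thus $L'$ is an immediate predecessor of $L_0$, and by (K2) $L'=\mathrm{Log}(G)$ for a finite frame $G$ ($L'$ is consistent as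 it omits $\varphi$). Each cone of $G$ is a finite rooted frame for $L'\supseteq L$, hence validates $L_0$ by the definition of $L_0$. By (F1), $\varphi\in\mathrm{Log}(G)=L'$, a contradiction. So $L=L_0$ is tabular.
\end{proof}

\begin{remark}\label{rem:bound}
Suppose that a computable function $b$ bounded the sizes of the finite rooted frames for $\mathbf{K4}\oplus\Gamma$ whenever this logic is tabular. Then tabularity would be decidable: search in parallel for a derivation of some $\mathit{tab}_m$ and for a finite rooted frame validating $\Gamma$ with more than $b(\Gamma)$ points. By Corollary~\ref{cor:re} and Proposition~\ref{prop:bounded} exactly one search succeeds. So we must build axioms whose finite rooted frames stop growing at a size that cannot be computed in advance: the frames should be partial computations of a machine.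
\end{remark}

\section{Width one: words and automata}\label{sec:width1}

We recall the tool. \emph{Monadic second-order logic over words} in a finite alphabet has variables for positions and for sets of positions, the order $<$ on positions, membership, and for each letter a predicate saying that a position carries that letter. The B\"uchi--Elgot--Trakhtenbrot theorem states that from a sentence of this logic one can compute a finite automaton accepting exactly the nonempty words that satisfy it. Whether an automaton with $s$ states accepts infinitely many words is decidable: this happens iff it accepts a word whose length lies between $s$ and $2s-1$.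

\begin{proof}[Proof of Theorem~\ref{thm:width1}]
Let $\Gamma$ be finite with $L=\mathbf{K4}\oplus\Gamma\supseteq\mathbf{K4.3}$, and let $F$ be a finite rooted frame for $L$. Any two distinct points of $F$ are comparable: a root sees all other points, and two points seen by the root are comparable by Lemma~\ref{lem:wd}(a). So $F$ is a finite chain of clusters: its clusters are linearly ordered, each point sees all points of later clusters and none of earlier ones, and each cluster is either one irreflexive point or a set of reflexive points that see each other.

List the points from the root cluster on, cluster by cluster, and write $\mathsf i$ for an irreflexive point, $\mathsf s$ for the first point of a cluster of reflexive points, and $\mathsf c$ for a further point of the same cluster. For instance, $\mathsf{isci}$ is an irreflexive root, followed by a two-point cluster, followed by a dead end. The words obtained are the nonempty words over $\{\mathsf i,\mathsf s,\mathsf c\}$ in which each $\mathsf c$ is immediately preceded by $\mathsf s$ or $\mathsf c$. For positions $u,v$ of such a word put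
\[
\rho(u,v)\iff u<v,\ \text{ or }\ v\le u,\ v\text{ carries }\mathsf s\text{ or }\mathsf c,\text{ and all positions in }(v,u]\text{ carry }\mathsf c .
\]
The second alternative holds exactly when $v\le u$ lie in the same maximal block $\mathsf{sc}\cdots\mathsf c$. So the positions with the relation $\rho$ form the chain of clusters described by the word: every such word encodes a finite rooted frame whose size is the length of the word, and every finite chain of clusters is encoded.

The relation $\rho$ and the condition on words are expressible in monadic second-order logic. Translate a modal formula $\varphi$ in variables $p_1,\dots,p_s$ into a formula $\varphi^*(u)$ with set variables $P_1,\dots,P_s$: $p_i^*(u)$ is $u\in P_i$, the translation commutes with the Boolean connectives, and $(\Box\psi)^*(u)=\forall v\,(\rho(u,v)\to\psi^*(v))$. Then $\varphi$ is valid in the encoded frame iff the word satisfies $\forall P_1\cdots\forall P_s\forall u\,\varphi^*(u)$. Hence we can compute an automaton accepting exactly the words whose frames validate $\Gamma$. The lengths of the accepted words are the sizes of the finite rooted frames for $L$. By Proposition~\ref{prop:bounded}, $L$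 is tabular iff the automaton accepts finitely many words.
\end{proof}

A chain offers a formula nothing but the order of its points. To obtain undecidability we need frames that encode a word together with a link between positions that lie arbitrarily far apart. One extra chain provides it.

\section{Counter frames}\label{sec:frames}

Take a chain of irreflexive points $x_0,x_1,\dots$ as the positions of a word, and a second chain of reflexive points $y_0,y_1,\dots$, where $y_k$ is tied to position $k$ by seeing exactly $x_0,\dots,x_k$. Each $x_n$ sees an initial segment $y_0,\dots,y_{f(n)-1}$ of the second chain. The number $f(n)$ is again a position, so the frame contains a pointer $n\mapsto f(n)$. If $f$ grows in steps of $0$ or $1$, the steps form a binary word and $f(n)$ counts its ones before position $n$.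

\begin{definition}\label{def:counter}
Let $d=d_0\cdots d_{\ell-1}$ be a binary word of length $|d|=\ell\ge0$, let $d|_n$ be its prefix of length $n$, and put $f(n)=\sum_{i<n}d_i$ for $0\le n\le\ell$. The word $d$ is \emph{admissible} if it is empty or $d_0=0$; equivalently, $f(n)\le n-1$ for $1\le n\le\ell$. For admissible $d$ put
\[
x_nRx_m\iff m<n,\qquad y_kRy_j\iff j\le k,\qquad x_nRy_k\iff k<f(n),\qquad y_kRx_m\iff m\le k .
\]
The frame $F^x(d)$ has the points $x_0,\dots,x_\ell$ and $y_k$ for $k<f(\ell)$; the frame $F^y(d)$ has the points $x_0,\dots,x_\ell,y_0,\dots,y_\ell$. Both are called \emph{counter frames over} $d$.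
\end{definition}

Figure~\ref{fig:frame} shows an example. A counter frame over $d$ has at least $|d|+1$ and at most $2|d|+2$ points, all its $y_k$ have $k\le\ell$, and it contains $y_k$ whenever $k<f(n)$ for some $n\le\ell$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.5cm,y=1.6cm,>=stealth]
\foreach \n in {0,...,6} \node[circle,fill,inner sep=1.8pt,label=below:{$x_{\n}$}] (x\n) at (\n,0) {};
\foreach \n in {0,1,2} \node[circle,draw,inner sep=2.2pt,label=above:{$y_{\n}$}] (y\n) at (\n,1) {};
\foreach \n/\m in {1/0,2/1,3/2,4/3,5/4,6/5} \draw[->] (x\n)--(x\m);
\foreach \n/\m in {1/0,2/1} \draw[->] (y\n)--(y\m);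
\foreach \n in {0,1,2} \draw[->] (y\n)--(x\n);
\foreach \n/\m in {2/0,4/1,6/2} \draw[->,thick,dashed] (x\n)--(y\m);
\foreach \n/\m in {0/0,1/1,2/0,3/1,4/0,5/1} \node at ({\n+0.5},-0.45) {\small$d_{\n}=\m$};
\end{tikzpicture}
\caption{The counter frame $F^x(d)$ for $d=010101$. Filled points are irreflexive, hollow points are reflexive, and the relation is the transitive closure of the arrows. The point $x_n$ sees $f(n)=d_0+\dots+d_{n-1}$ hollow points; each letter $d_n=1$ lets $x_{n+1}$ see one more of them than $x_n$ (dashed arrows).}\label{fig:frame}
\end{figure}

The following two properties make positions readable by formulas: consecutive $x$'s are immediate neighbors, and $y_k$ is paired with $x_k$.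
\begin{gather}
\text{There is no point $v$ with }x_{m+1}RvRx_m.\tag{Imm}\label{eq:imm}\\
y_kRx_m\iff m\le k.\tag{Pair}\label{eq:pair}
\end{gather}

\begin{lemma}\label{lem:counter}
Let $d$ be admissible, $|d|=\ell$. Then $F^x(d)$ and $F^y(d)$ are transitive and rooted, with roots $x_\ell$ and $y_\ell$, and satisfy \eqref{eq:imm} and \eqref{eq:pair}. In both frames the cone of $x_n$ is $F^x(d|_n)$ and the cone of $y_k$ is $F^y(d|_k)$.
\end{lemma}

\begin{proof}
Transitivity has eight cases.
\[
\begin{array}{ll@{\qquad\qquad}ll}
x_nRx_mRx_l: & l<m<n, & y_kRy_jRy_i: & i\le j\le k,\\
x_nRx_mRy_k: & k<f(m)\le f(n), & y_kRy_jRx_m: & m\le j\le k,\\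
x_nRy_kRy_j: & j\le k<f(n), & y_kRx_mRx_l: & l<m\le k,\\
x_nRy_kRx_m: & m\le k<f(n)\le n-1, & y_kRx_mRy_j: & j<f(m)\le m\le k.
\end{array}
\]
In the case $x_nRy_kRx_m$ we have $f(n)>0$, so $n\ge1$ and admissibility applies. For \eqref{eq:imm}: $v=x_l$ would give $m<l<m+1$, and $v=y_k$ would give $m\le k<f(m+1)\le m$. Property \eqref{eq:pair} is part of the definition. The point $x_n$ sees the $x_m$ with $m<n$ and the $y_k$ with $k<f(n)$; the point $y_k$ sees the $x_m$ and $y_m$ with $m\le k$, and these are all present because $k\le\ell$. Prefixes of admissible words are admissible and give the same values of $f$. This yields the cones and, for $n=\ell$ and $k=\ell$, the roots.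
\end{proof}

Admissibility is needed here: for $d_0=1$ we would have $x_1Ry_0Rx_0$, against \eqref{eq:imm}.

It is convenient to isolate the coarse shape of these frames. A \emph{two-chain frame} is a finite rooted frame whose irreflexive points can be listed as $x_0,\dots,x_\ell$ ($\ell\ge0$) with $x_nRx_m\iff m<n$, whose reflexive points can be listed as $y_0,\dots,y_{K-1}$ ($K\ge0$) with $y_kRy_j\iff j\le k$, and in which every $y_k$ sees $x_0$. Counter frames are two-chain frames. A two-chain frame has no proper cluster, since such a cluster would consist of $y$'s. Its point $x_0$ is a dead end, since $x_0Ry_kRx_0$ would make $x_0$ reflexive; all other points see $x_0$.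

A modal formula cannot name a point, but in a two-chain frame it can force a variable to be true at exactly one $x_n$. Define
\begin{align*}
\mathrm{Nom}(p)&=\Diamond^+p\wedge\Box^+(p\to\Box\neg p),\\
\mathrm{Succ}(p,p')&=\Box^+(p'\to\Diamond p\wedge\neg\Diamond\Diamond p),\\
\mathrm Y(a,b)&=\Diamond a\wedge\neg b\wedge\neg\Diamond b .
\end{align*}

\begin{lemma}\label{lem:read}
Fix a two-chain frame and a valuation.
\begin{itemize}
\item[(a)] $\mathrm{Nom}(p)$ is true at the root iff $p=\{x_n\}$ for some $n$.
\item[(b)] If \eqref{eq:imm} holds, $p=\{x_m\}$ and $p'=\{x_n\}$, then $\mathrm{Succ}(p,p')$ is true at the root iff $n=m+1$.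
\item[(c)] If \eqref{eq:pair} holds, $a=\{x_k\}$ and $b=\{x_{k+1}\}$, then $\mathrm Y(a,b)$ is true at $y_k$, if this point exists, and nowhere else.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The formula says that there is a $p$-point and that no $p$-point sees a $p$-point. So $p$-points are irreflexive and pairwise incomparable, and the irreflexive points form a chain. (b) The formula says that $x_n$ sees $x_m$ with no point in between. This requires $n>m$, fails for $n\ge m+2$ because $x_nRx_{m+1}Rx_m$, and holds for $n=m+1$ by \eqref{eq:imm}. (c) The points seeing $x_k$ are the $x_l$ with $l>k$ and the $y_l$ with $l\ge k$. Among them $x_{k+1}$ is the $b$-point, the $x_l$ with $l\ge k+2$ and the $y_l$ with $l\ge k+1$ see it, and $y_k$ does not.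
\end{proof}

In a reflexive frame $\mathrm{Nom}(p)$ is never true, because a $p$-point sees itself. This is where the construction leaves $\mathrm{NExt}(\mathbf{S4})$, as it must by (K1).

Two examples show the method in its smallest instances.

\begin{example}[Reading a letter]\label{ex:letter}
Since $d_0=0$, the first letter that carries information is $d_1$. The frame $F^x(00)$ is the chain $x_2,x_1,x_0$, while $F^x(01)$ has the additional point $y_0$ with $x_2Ry_0Rx_0$, incomparable with $x_1$. Consider
\[
\varphi=\neg\big[\mathrm{Nom}(a)\wedge\mathrm{Nom}(b)\wedge\mathrm{Nom}(p)\wedge\Box^+(a\to\Box\bot)\wedge\mathrm{Succ}(a,b)\wedge\mathrm{Succ}(b,p)\wedge\Box^+(p\to\Diamond\mathrm Y(a,b))\big].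
\]
At the root of a counter frame over $d$, the first six conjuncts hold exactly for $a=\{x_0\}$, $b=\{x_1\}$, $p=\{x_2\}$. Then $\mathrm Y(a,b)$ can only be true at $y_0$, and the last conjunct says that $x_2$ sees $y_0$, i.e., $f(2)\ge1$, i.e., $d_1=1$. Since cones are counter frames over prefixes of $d$, the formula $\varphi$ is valid in the frame iff $d$ does not begin with $01$. The valuation plays the part of an existential quantifier over positions, and the axiom forbids the configuration found.
\end{example}

\begin{example}[The pointer halves positions]\label{ex:double}
Let $d=0\,\beta_1\beta_2\cdots$ with blocks $\beta_b\in\{10,01\}$, as in Figure~\ref{fig:frame}. Block $b$ starts at position $2b-1$, and whatever the blocks are, exactly $b-1$ ones precede it: $f(2b-1)=b-1$. This is the start $2a-1$ of a block iff $b=2a$. So the start of block $2a$ points to the start of block $a$; in the figure, $f(3)=1$. An axiom that follows the pointer can constrain block $2a$ and its neighbor $2a+1$ in terms of block $a$. Cut the sequence of blocks into rows $1\mid 2,3\mid 4,5,6,7\mid\cdots$. Then the word is a plane array with rows of growing length, in which neighbors in a row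 are adjacent in the word and each block is linked to two blocks in the next row. This is the structure needed to write down successive configurations of a Turing machine.
\end{example}

\section{Axioms for the counter frames}\label{sec:axioms}

We construct $\Gamma_0$ so that its finite rooted frames are exactly the counter frames. Each axiom is the negation of a description of a forbidden configuration. Irreflexive points can be described by $\mathrm{Nom}$. For reflexive points there is no such direct description, and we use instead a condition $q\to\Diamond q$, which produces a reflexive $q$-point in the frames that concern us.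

\begin{lemma}\label{lem:M}
Let $F$ be a finite frame without proper clusters, let $U$ be a set of points containing every point seen by one of its points, and let $q$ be a set of points. If $U$ contains a $q$-point and every $q$-point in $U$ sees a $q$-point, then $U$ contains a reflexive $q$-point.
\end{lemma}

\begin{proof}
The reflexive closure of $R$ is a partial order on a finite set. Let $w$ be maximal among the $q$-points in $U$. The $q$-point seen by $w$ lies in $U$, so it equals $w$.
\end{proof}

Finiteness is essential: in $(\mathbb N,<)$ every point sees a point and none is reflexive. By Proposition~\ref{prop:bounded} the axioms have to work on finite frames only.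

\subsection*{Two chains}
The first four axioms say: no proper clusters; irreflexive points are comparable; reflexive points are comparable; every point is or sees a dead end.
\begin{align*}
\alpha_1&=\neg\big[\Diamond^+p\wedge\Box^+(p\to\Diamond q)\wedge\Box^+(q\to\Diamond p)\wedge\Box^+\neg(p\wedge q)\big],\\
\alpha_2&=\neg\big[\Diamond(p\wedge\Box\neg p\wedge\neg q\wedge\Box\neg q)\wedge\Diamond(q\wedge\Box\neg q\wedge\neg p\wedge\Box\neg p)\big],\\
\alpha_3&=\neg\big[\Diamond p\wedge\Diamond q\wedge\Box(p\to\Diamond p\wedge\neg q\wedge\neg\Diamond q)\wedge\Box(q\to\Diamond q\wedge\neg p\wedge\neg\Diamond p)\big],\\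
\alpha_4&=\Box\bot\vee\Diamond\Box\bot .
\end{align*}

\begin{lemma}\label{lem:alpha}
A finite rooted frame validates $\alpha_1,\dots,\alpha_4$ iff it is a two-chain frame.
\end{lemma}

\begin{proof}
Let $F$ be finite, rooted, and validate the four formulas. If $u\ne v$ see each other, then $p=\{u\}$, $q=\{v\}$ refutes $\alpha_1$ at the root; so there are no proper clusters. Let $u\ne v$ be incomparable. Neither is the root, so the root sees both, and $p=\{u\}$, $q=\{v\}$ refutes $\alpha_2$ at the root if both are irreflexive and $\alpha_3$ if both are reflexive. Hence $R$ is a strict linear order on the irreflexive points and a reflexive linear order on the reflexive points, which gives the two lists. By $\alpha_4$ there is a dead end. It is irreflexive, so the list of $x$'s is nonempty, and it is $x_0$, because the other $x_n$ see $x_0$. A point $y_k$ is not a dead end, so by $\alpha_4$ it sees $x_0$.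

Conversely, let $F$ be a two-chain frame, $w$ a point, and fix a valuation. If $\alpha_1$ is false at $w$, there is an infinite sequence $w_0Rw_1R\cdots$ in the cone of $w$ alternating between $p$-points and $q$-points, with $w_i\ne w_{i+1}$ because $p$ and $q$ are disjoint there. By finiteness $w_i=w_j$ for some $j\ge i+2$, so $w_i$ and $w_{i+1}$ see each other, which is impossible. If $\alpha_2$ is false at $w$, the witnesses $u\in p$ and $v\in q$ see no $p$-point and no $q$-point, and $u\notin q$; so they are irreflexive, distinct and incomparable, which is impossible. If $\alpha_3$ is false at $w$, apply Lemma~\ref{lem:M} twice to the set $U$ of points seen by $w$: it contains reflexive points $u\in p$ and $v\in q$, and the last two conjuncts make them distinct and incomparable, which is impossible. Finally $\alpha_4$ holds since $x_0$ is a dead end seen by all other points.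
\end{proof}

\subsection*{The relation between the chains}
In a two-chain frame, transitivity implies that $y_k$ sees an initial segment of the $x$'s, that $x_n$ sees an initial segment of the $y$'s, and that these segments grow with $k$ and $n$. So there are nondecreasing functions $g$ and $f$ with
\[
y_kRx_m\iff m<g(k),\qquad x_nRy_k\iff k<f(n),\qquad 1\le g(k)\le\ell+1,\qquad 0\le f(n)\le K,
\]
and $f(0)=0$. In a counter frame $g(k)=k+1$, and $f$ is the function of Definition~\ref{def:counter}. It remains to force \eqref{eq:imm}, to force $g(k)=k+1$, and to bound the steps of $f$.

The first two of the next axioms face the same difficulty. They should say that no \emph{irreflexive} point lies between a given point and the $p$-point $x_m$, and irreflexivity of an unnamed point is not expressible. The remedy is to cover all points in between by a set each of whose points sees a point of the set that again sees $x_m$. A set of reflexive points seeing $x_m$ has this property, while under \eqref{eq:imm} a set containing $x_{m+1}$ does not. Thus $\beta_1$ forbids that there are points between two $x$'s and all of them are covered; $\beta_2$ forbids two reflexive points with the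 same value of $g$; $\beta_3$ forbids that $g$ skips a value; and $\beta_4$ forbids a step of $f$ of size at least $2$.
\begin{align*}
\beta_1=\neg\big[&\mathrm{Nom}(p)\wedge\mathrm{Nom}(p')\wedge\Box^+(p'\to\Diamond\Diamond p)\wedge\Box^+(q\to\Diamond q\wedge\Diamond p)\wedge\Box^+(p'\to\Box(\Diamond p\to q))\big],\\
\beta_2=\neg\big[&\mathrm{Nom}(p)\wedge\Diamond^+q'\wedge\Box^+(q\to\Diamond q\wedge\Diamond p\wedge\neg q')\\
&\wedge\Box^+\big(q'\to\Diamond q'\wedge\Diamond q\wedge\Diamond p\wedge\Box(\Diamond p\to q\vee q')\big)\big],\\
\beta_3=\neg\big[&\mathrm{Nom}(p)\wedge\mathrm{Nom}(p')\wedge\mathrm{Succ}(p,p')\wedge\Diamond^+q\wedge\Box^+(q\to\Diamond q\wedge\Diamond p')\\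
&\wedge\Box^+\big(q\to\Box(\Diamond p\to p'\vee\Diamond p')\big)\big],\\
\beta_4=\neg\big[&\mathrm{Nom}(a_0)\wedge\mathrm{Nom}(a_1)\wedge\mathrm{Nom}(a_2)\wedge\mathrm{Nom}(p)\wedge\mathrm{Nom}(p')\\
&\wedge\mathrm{Succ}(a_0,a_1)\wedge\mathrm{Succ}(a_1,a_2)\wedge\mathrm{Succ}(p,p')\\
&\wedge\Box^+(p\to\neg\Diamond\mathrm Y(a_0,a_1))\wedge\Box^+(p'\to\Diamond\mathrm Y(a_1,a_2))\big].
\end{align*}

\begin{lemma}\label{lem:beta}
Let $F$ be a two-chain frame.
\begin{itemize}
\item[(a)] $\beta_1$ is valid at the root iff \eqref{eq:imm} holds.
\item[(b)] Assume \eqref{eq:imm}. Then $\beta_2$ is valid at the root iff $g$ is strictly increasing.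
\item[(c)] Assume \eqref{eq:imm}. Then $\beta_3$ is valid at the root iff for each $i$ with $g(i)\ge2$ there is $k<i$ with $g(k)=g(i)-1$.
\item[(d)] Assume \eqref{eq:imm} and \eqref{eq:pair}. Then $f(n+1)\le n$ for all $n<\ell$, and $\beta_4$ is valid at the root iff $f(n+1)\le f(n)+1$ for all $n<\ell$.
\end{itemize}
\end{lemma}

\begin{proof}
In each part we show first that a failure of the frame condition gives a valuation making the bracket true at the root, and then that the condition excludes such a valuation. Lemma~\ref{lem:read} is used throughout.

(a) Suppose that some point lies between $x_{m+1}$ and $x_m$, and let $q$ be the set of all $v$ with $x_{m+1}RvRx_m$. No $x_l$ is in $q$, so $q$-points are reflexive and satisfy $\Diamond q\wedge\Diamond p$ for $p=\{x_m\}$. With $p'=\{x_{m+1}\}$ the bracket is true. Conversely, assume \eqref{eq:imm} and let the bracket be true with $p=\{x_m\}$, $p'=\{x_n\}$. From $\Diamond\Diamond p$ at $x_n$ we get $n>m$ by transitivity and $n\ne m+1$ by \eqref{eq:imm}. So $x_nRx_{m+1}Rx_m$, and the last conjunct gives $x_{m+1}\in q$. Then $x_{m+1}$ sees a $q$-point, which sees $x_m$, against \eqref{eq:imm}.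

(b) Suppose $g(i-1)=g(i)=m+1$ with $i\ge1$, $m\ge0$. Let $p=\{x_m\}$, $q'=\{y_i\}$ and $q=\{y_k:k<i,\ y_kRx_m\}$. The $q$-points are reflexive, see $x_m$ and differ from $y_i$. The point $y_i$ sees itself, $y_{i-1}\in q$ and $x_m$. It sees $x_l$ only for $l\le m$, and these do not see $x_m$; so the points seen by $y_i$ that see $x_m$ are points $y_k$ with $k\le i$, and they lie in $q\cup q'$. The bracket is true. Conversely, let $g$ be strictly increasing and let the bracket be true with $p=\{x_m\}$. By Lemma~\ref{lem:M} there is a reflexive $q'$-point $y_j$. It sees a $q$-point, so by Lemma~\ref{lem:M}, applied to the points seen by $y_j$, it sees a reflexive $q$-point $y_i$. Then $i\le j$, and $i\neq j$ because $q$ and $q'$ are disjoint. As $y_i$ sees $x_m$, we have $g(j)>g(i)\ge m+1$, so $x_{m+1}$ exists and $y_jRx_{m+1}Rx_m$. Hence $x_{m+1}\in q\cup q'$. Every point of $q\cup q'$ sees a point of $q\cup q'$, and all these points see $x_m$. This contradicts \eqref{eq:imm}.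

(c) Suppose $g(i)=b\ge2$ and $g(k)\ne b-1$ for all $k<i$. Let $p=\{x_{b-2}\}$, $p'=\{x_{b-1}\}$, $q=\{y_i\}$. The point $y_i$ sees itself and $x_{b-1}$. The points seen by $y_i$ that see $x_{b-2}$ are $x_{b-1}$ and the $y_k$ with $k\le i$ and $g(k)\ge b-1$. For the latter $g(k)\le g(i)=b$ and $g(k)\ne b-1$, so $g(k)=b$ and $y_k$ sees $x_{b-1}$. The bracket is true. Conversely, assume the condition and let the bracket be true; then $p=\{x_m\}$, $p'=\{x_{m+1}\}$ for some $m$. By Lemma~\ref{lem:M} there is a reflexive $q$-point $y_i$; it sees $x_{m+1}$, so $g(i)\ge m+2$. Applying the condition $g(i)-m-1$ times, we find $k<i$ with $g(k)=m+1$. Then $y_iRy_kRx_m$, but $y_k$ neither is nor sees $x_{m+1}$, against the last conjunct.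

(d) If $k<f(n+1)$, then $x_{n+1}Ry_k$, so $y_k$ does not see $x_n$ by \eqref{eq:imm}, so $k<n$ by \eqref{eq:pair}. This gives $f(n+1)\le n$. Suppose $f(n+1)\ge f(n)+2$ and put $k=f(n)$. Then $k+2\le f(n+1)\le n$, so $x_{k+2}$ exists. Let $a_0,a_1,a_2,p,p'$ be true exactly at $x_k,x_{k+1},x_{k+2},x_n,x_{n+1}$. Since $x_n$ does not see $y_k$ and $x_{n+1}$ sees $y_{k+1}$, the bracket is true. Conversely, if the bracket is true, the five variables are true exactly at $x_k,x_{k+1},x_{k+2},x_n,x_{n+1}$ for some $k,n$. The last conjunct says that $x_{n+1}$ sees $y_{k+1}$, so $f(n+1)\ge k+2$. Since $y_{k+1}$ exists, so does $y_k$, and $x_n$ does not see it, so $f(n)\le k$. Thus $f(n+1)\ge f(n)+2$.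
\end{proof}

Let $\Gamma_0=\{\mathit{bw}_2,\alpha_1,\dots,\alpha_4,\beta_1,\dots,\beta_4\}$. On finite frames $\mathit{bw}_2$ follows from the other axioms; it is included so that $\mathbf{K4}\oplus\Gamma_0\supseteq\mathbf{K4BW}_2$.

\begin{proposition}\label{prop:gamma0}
A finite rooted frame validates $\Gamma_0$ iff it is isomorphic to a counter frame.
\end{proposition}

\begin{proof}
Let $F$ be finite, rooted, and validate $\Gamma_0$. By Lemma~\ref{lem:alpha} it is a two-chain frame, and by Lemma~\ref{lem:beta}(a)--(c) it satisfies \eqref{eq:imm} and both conditions on $g$. We get $g(i)=i+1$ by induction on $i$: since $g\ge1$ is strictly increasing, $g(i)\ge i+1$; and if $g(i)\ge2$, then $g(i)-1=g(k)=k+1\le i$ for some $k<i$. So \eqref{eq:pair} holds, and $K\le\ell+1$ because $g\le\ell+1$. By Lemma~\ref{lem:beta}(d), $d_n=f(n+1)-f(n)$ lies in $\{0,1\}$ for $n<\ell$, and $d_0=f(1)\le0$ if $\ell\ge1$. Thus $d=d_0\cdots d_{\ell-1}$ is admissible and $R$ is given by the formulas of Definition~\ref{def:counter}. If the root is irreflexive, it is $x_\ell$ and sees all $y_k$, so $K=f(\ell)$ and $F\cong F^x(d)$. If the root is reflexive, it is $y_{K-1}$ and sees $x_\ell$, so $\ell\le K-1$;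 then $K=\ell+1$ and $F\cong F^y(d)$.

Conversely, a counter frame validates $\alpha_1,\dots,\alpha_4$ by Lemma~\ref{lem:alpha}. It validates $\mathit{bw}_2$ by Lemma~\ref{lem:wd}(a), since among three distinct points two lie on the same chain. It satisfies \eqref{eq:imm}, \eqref{eq:pair}, $g(k)=k+1$ and $f(n+1)\le f(n)+1$, so $\beta_1,\dots,\beta_4$ are valid at its root by Lemma~\ref{lem:beta}. Its cones are counter frames by Lemma~\ref{lem:counter}, so (F1) gives validity everywhere.
\end{proof}

\section{Forbidding patterns}\label{sec:patterns}

We now generalize Example~\ref{ex:letter}: every configuration described by zero, successor and $f$ can be forbidden by one formula.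

\begin{definition}
A \emph{pattern} $\pi$ in integer variables $n_1,\dots,n_s$ is a finite set of \emph{atoms} of the forms $n_i=0$, $n_j=n_i+1$ and $n_j=f(n_i)$, containing at least one atom of the second form. It is \emph{realized} in an admissible word $d$ if some assignment of values in $\{0,\dots,|d|\}$ satisfies all its atoms.
\end{definition}

A pattern realized in a prefix of $d$ is realized in $d$, and no pattern is realized in the empty word. To express $f(n)=k$, note that it holds iff $x_n$ does not see $y_k$ and either $k=0$ or $x_n$ sees $y_{k-1}$; the points $y_k$ and $y_{k-1}$ are described by $\mathrm Y$ with the help of $x_{k+1}$ and $x_{k-1}$. Let $\varphi_\pi$ be the negation of the conjunction of $\mathrm{Nom}(p_1),\dots,\mathrm{Nom}(p_s)$ and the following formulas, one for each atom of $\pi$: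
\begin{itemize}
\item for $n_i=0$, the formula $\Box^+(p_i\to\Box\bot)$;
\item for $n_j=n_i+1$, the formula $\mathrm{Succ}(p_i,p_j)$;
\item for $n_j=f(n_i)$, with variables $a,b$ that are new for each such atom, the formula
\begin{multline*}
\mathrm{Nom}(b)\wedge\mathrm{Succ}(p_j,b)\wedge\Box^+(p_i\to\neg\Diamond\mathrm Y(p_j,b))\\
\wedge\Big[\Box^+(p_j\to\Box\bot)\vee\big(\mathrm{Nom}(a)\wedge\mathrm{Succ}(a,p_j)\wedge\Box^+(p_i\to\Diamond\mathrm Y(a,p_j))\big)\Big].
\end{multline*}
\end{itemize}

\begin{lemma}\label{lem:pattern}
A counter frame over $d$ validates $\varphi_\pi$ iff $\pi$ is not realized in $d$.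
\end{lemma}

\begin{proof}
Suppose that $\varphi_\pi$ is false at some point. The cone of that point is a counter frame over a prefix $d'$ of $d$, and we work inside it. By Lemma~\ref{lem:read}(a), $p_i=\{x_{n_i}\}$ for some $n_i\le|d'|$. Atoms $n_i=0$ hold because $x_0$ is the only dead end, and successor atoms hold by Lemma~\ref{lem:read}(b). Consider an atom $n_j=f(n_i)$ and put $n=n_i$, $k=n_j$. Then $b=\{x_{k+1}\}$, and by Lemma~\ref{lem:read}(c) either $y_k$ is not in the cone or $x_n$ does not see it. If $k<f(n)$, then $y_k$ would be in the cone and be seen by $x_n$; so $f(n)\le k$. The disjunction gives $k=0$, or $a=\{x_{k-1}\}$ and $x_nRy_{k-1}$; in both cases $f(n)\ge k$. So $\pi$ is realized in $d'$, hence in $d$.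

Conversely, let $\pi$ be realized in $d$ by values $n_i$, and put $p_i=\{x_{n_i}\}$. The successor atom shows $|d|\ge1$. For an atom $n_j=f(n_i)$, with $n,k$ as above, the point $x_{k+1}$ exists: if $n\ge1$, then $k+1=f(n)+1\le n$ by admissibility, and if $n=0$, then $k+1=1\le|d|$. Put $b=\{x_{k+1}\}$ and, if $k\ge1$, $a=\{x_{k-1}\}$. The point $x_n$ does not see $y_k$, and for $k\ge1$ the point $y_{k-1}$ exists and is seen by $x_n$. By Lemma~\ref{lem:read} all conjuncts are true at the root.
\end{proof}

The successor atom in a pattern serves only to guarantee $x_1$: in a one-point frame $\mathrm{Nom}(b)\wedge\mathrm{Succ}(p_j,b)$ cannot hold although $0=f(0)$.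

Letters of $d$ are expressible in patterns. With new variables $n',k,k'$, let ``$d_n=1$'' stand for the atoms $n'=n+1$, $k=f(n)$, $k'=f(n')$, $k'=k+1$, and ``$d_n=0$'' for $n'=n+1$, $k=f(n)$, $k=f(n')$. Values for the new variables in $\{0,\dots,|d|\}$ exist iff $n<|d|$ and $d_n$ is the stated letter. For a nonempty binary word $v=v_0\cdots v_{r-1}$, let ``$v$ occurs at $n_0,n_1,\dots$'' stand for $n_{t+1}=n_t+1$ and $d_{n_t}=v_t$ for all $t<r$.

\section{Dyadic systems and their coding}\label{sec:dyadic}

The following combinatorial problem captures the structure found in Example~\ref{ex:double}.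

\begin{definition}
A \emph{dyadic system} consists of a finite set $\Sigma$ with $|\Sigma|\ge2$, a letter $\sigma_1\in\Sigma$, and relations $H\subseteq\Sigma^2$, $V\subseteq\Sigma^3$. A \emph{solution of length} $\lambda\le\infty$ is a sequence $u_1,u_2,\dots$ of $\lambda$ letters such that $u_1=\sigma_1$, $(u_b,u_{b+1})\in H$ whenever $b+1\le\lambda$, and $(u_a,u_{2a},u_{2a+1})\in V$ whenever $2a+1\le\lambda$.
\end{definition}

Prefixes of solutions are solutions. To write a solution as a binary word we need blocks with three properties: exactly half of the symbols are ones, so that the pointer halves positions; there is one block for each letter; and a pattern can recognize where a block starts, which fails for the blocks $10$, $01$ of Example~\ref{ex:double}. Let $\Sigma=\{1,\dots,S\}$, $c=S+1\ge3$, and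
\[
\mathrm{code}(i)=1^i\,0\,1^{c-i}\,0^{c-1}\qquad(i\in\Sigma).
\]
This word has length $2c$ and $c$ ones. For $S=2$ the codes are $101100$ and $110100$. Since $1\le i\le c-1$, both runs of ones are nonempty, so the inner zero is isolated; since $c-1\ge2$ (this is where $|\Sigma|\ge2$ is used), the code ends with $00$. In a word $0^c\,\mathrm{code}(u_1)\,\mathrm{code}(u_2)\cdots$ the $b$-th block starts at position $s_b=c+2c(b-1)=c(2b-1)$, and
\begin{equation}\label{eq:half}
f(s_b)=c(b-1),\qquad\text{so}\qquad f(s_b)=s_a\iff b=2a .
\end{equation}
The initial $0^c$ has exactly the length that makes $f(s_b)$ hit block starts. Let $\Pi$ be the finite set of the following patterns.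
\begin{itemize}
\item[($\Pi_1$)] For each $v\in\{0,1\}^{3c}$ other than $0^c\,\mathrm{code}(\sigma_1)$: ``$n_0=0$, and $v$ occurs at $n_0,n_1,\dots$''.
\item[($\Pi_2$)] For each $i\in\Sigma$ and each $w\in\{0,1\}^{2c}$ that is not of the form $\mathrm{code}(j)$ with $(i,j)\in H$: ``$00\,\mathrm{code}(i)\,w$ occurs at $n_0,n_1,\dots$''.
\item[($\Pi_3$)] For each $(i,j,l)\in\Sigma^3\setminus V$: ``$00\,\mathrm{code}(j)\,\mathrm{code}(l)$ occurs at $n_0,n_1,n_2,\dots$; $00\,\mathrm{code}(i)$ occurs at $m_0,m_1,m_2,\dots$; and $m_2=f(n_2)$''.
\end{itemize}

\begin{lemma}\label{lem:code}
\begin{itemize}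
\item[(a)] If $u$ is an infinite solution and $d=0^c\,\mathrm{code}(u_1)\,\mathrm{code}(u_2)\cdots$, then every finite prefix of $d$ is admissible and realizes no pattern of $\Pi$.
\item[(b)] If $d$ is admissible, $|d|\ge c+2c\lambda$ with $1\le\lambda<\infty$, and $d$ realizes no pattern of $\Pi$, then $d$ begins with $0^c\,\mathrm{code}(u_1)\cdots\mathrm{code}(u_\lambda)$ for a solution $u$ of length $\lambda$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Prefixes are admissible since $d_0=0$. Two consecutive zeros occur only in the initial $0^c$ and in the final zeros of a block, so in every occurrence of $001$ the symbol $1$ stands at a block start. No pattern $(\Pi_1)$ is realized, because $d$ begins with $0^c\,\mathrm{code}(\sigma_1)$. In an occurrence of $00\,\mathrm{code}(i)\,w$ the word $\mathrm{code}(i)$ starts at some $s_b$, so $i=u_b$, $w=\mathrm{code}(u_{b+1})$ and $(u_b,u_{b+1})\in H$; hence no pattern $(\Pi_2)$ is realized. If a pattern $(\Pi_3)$ were realized, then $n_2=s_b$ and $m_2=s_a$ for some $a,b$, with $j=u_b$, $l=u_{b+1}$, $i=u_a$. By \eqref{eq:half}, $b=2a$, so $(i,j,l)=(u_a,u_{2a},u_{2a+1})\in V$, a contradiction.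

(b) Since $|d|\ge3c$, the patterns $(\Pi_1)$ force $d$ to begin with $0^c\,\mathrm{code}(u_1)$, where $u_1=\sigma_1$. Suppose that $d$ begins with $0^c\,\mathrm{code}(u_1)\cdots\mathrm{code}(u_b)$ and $b<\lambda$. The $b$-th block is preceded by $00$ and followed by at least $2c$ symbols, so by $(\Pi_2)$ these symbols form $\mathrm{code}(u_{b+1})$ with $(u_b,u_{b+1})\in H$. If $2a+1\le\lambda$, then $f(s_{2a})=s_a$ by \eqref{eq:half}, and both the $a$-th and the $2a$-th block are preceded by $00$; so $(u_a,u_{2a},u_{2a+1})\in V$ by $(\Pi_3)$.
\end{proof}

\section{Machines as dyadic systems}\label{sec:tm}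

A machine $M$ has tape cells $0,1,2,\dots$, a finite alphabet $A$ with blank $\sqcup$, a finite state set $Q$ with start state $q_0$ and halting state $q_{\mathrm h}$, and a transition function $\delta:(Q\setminus\{q_{\mathrm h}\})\times A\to Q\times A\times\{\mathsf L,\mathsf R\}$; started on the blank tape at cell $0$, it never moves left from cell $0$. Halting on the blank tape is $\Sigma^0_1$-complete for arbitrary Turing machines with a two-way infinite tape, and such a machine can be converted effectively into a machine in our sense that halts iff it does: first write an end marker in cell $0$ and move right, then keep the two halves of the simulated tape on two tracks over the cells $1,2,\dots$; on reading the marker, rewrite it and move right.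

Let $C_0,C_1,\dots$ be the configurations of $M$ on the blank tape; $C_j$ is defined as long as $C_0,\dots,C_{j-1}$ are not halting. We write $C_j(t)=(q,a)$ if in $C_j$ cell $t$ contains $a$ and is scanned in state $q$, and $C_j(t)=a$ if it contains $a$ and is not scanned. In $C_j$ the head is at a cell $\le j$, and $C_j(t)=\sqcup$ for $t>j$.

\subsection*{The layout}
Call the positions $b$ with $2^j\le b<2^{j+1}$ \emph{row} $j$. Row $j\ge1$ is to describe the step from $C_{j-1}$ to $C_j$, for which the cells $0,\dots,j$ suffice. The row has $2^j$ places, and $V$ links each place to two places above it. So we let a tape cell continue at the left child $2a$ of its place $a$, create one new cell per row at the right child of the last place, and fill all other places with letters that only pass a signal along the row. Writing $\mathrm E$ for the last cell of a row, $\mathrm N$ for the other cells and $\Phi$ for fillers, with the position as subscript, rows $0$ to $3$ look as follows; each tape cell is a column.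
\[
\begin{array}{l|cccccccc}
\text{row }3&\mathrm N_8&\Phi_9&\Phi_{10}&\Phi_{11}&\mathrm N_{12}&\Phi_{13}&\mathrm N_{14}&\mathrm E_{15}\\
\text{row }2&\mathrm N_4&&\Phi_5&&\mathrm N_6&&\mathrm E_7&\\
\text{row }1&\mathrm N_2&&&&\mathrm E_3&&&\\
\text{row }0&\mathrm E_1&&&&&&&\\
\hline
\text{cell}&0&&&&1&&2&3
\end{array}
\]
Cell $t$ of row $j$ has position $r_{j,t}=2^{j+1}-2^{j-t}$ for $0\le t\le j$. These numbers increase with $t$ from $r_{j,0}=2^j$ to $r_{j,j}=2^{j+1}-1$, and
\begin{equation}\label{eq:r}
2r_{j,t}=r_{j+1,t}\quad(t\le j),\qquad 2r_{j,j}+1=r_{j+1,j+1}.
\end{equation}

\subsection*{The system}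
The \emph{colors} are $*$, $\rightarrow_q$ and $\leftarrow_q$ for $q\in Q$. A \emph{tile} is a quadruple (bottom, top, left, right) of one of the following types, where $a,a'\in A$ and $q,q'\in Q$:
\begin{enumerate}
\item $(a,a,*,*)$;
\item $((q,a),a',*,\rightarrow_{q'})$ if $\delta(q,a)=(q',a',\mathsf R)$;
\item $((q,a),a',\leftarrow_{q'},*)$ if $\delta(q,a)=(q',a',\mathsf L)$;
\item $(a,(q,a),\rightarrow_q,*)$;
\item $(a,(q,a),*,\leftarrow_q)$.
\end{enumerate}
Bottom and top are the contents of a cell before and after a step; tiles of types 2 and 3 send the head away, and tiles of types 4 and 5 receive it. The letters of $\Sigma$ are: the N-letters $(\mathrm N,\tau)$ for all tiles $\tau$; the E-letters $(\mathrm E,\tau)$ for tiles $\tau$ with right color $*$; the seed $\sigma_1$, regarded as an E-letter with top $(q_0,\sqcup)$, left and right color $*$, and a special bottom symbol used nowhere else; and a filler $\Phi_\gamma$ for each color $\gamma$, with left and right color $\gamma$. Put $(\sigma,\sigma')\in H$ iff $\mathrm{right}(\sigma)=\mathrm{left}(\sigma')$, and $(\sigma,\sigma',\sigma'')\in V$ iff one of the following holds: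
\begin{itemize}
\item $\sigma,\sigma',\sigma''$ are fillers;
\item $\sigma$ is an N-letter, $\sigma'$ is an N-letter with $\mathrm{bottom}(\sigma')=\mathrm{top}(\sigma)$, and $\sigma''$ is a filler;
\item $\sigma$ is an E-letter, $\sigma'$ is an N-letter with $\mathrm{bottom}(\sigma')=\mathrm{top}(\sigma)$, and $\sigma''$ is an E-letter with bottom $\sqcup$.
\end{itemize}

\begin{example}
Let $A=\{\sqcup\}$, $Q=\{q_0,q_{\mathrm h}\}$ and $\delta(q_0,\sqcup)=(q_{\mathrm h},\sqcup,\mathsf R)$, so that $C_1$ is halting. In a solution of length $7$, the letter $u_2$ has bottom $(q_0,\sqcup)$, so its tile is $((q_0,\sqcup),\sqcup,*,\rightarrow_{q_{\mathrm h}})$. Then $u_3$ has left color $\rightarrow_{q_{\mathrm h}}$, so its tile is $(\sqcup,(q_{\mathrm h},\sqcup),\rightarrow_{q_{\mathrm h}},*)$. Now $(u_3,u_6,u_7)\in V$ asks for a tile with bottom $(q_{\mathrm h},\sqcup)$, and there is none. So no solution of length $7$ exists.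
\end{example}

\begin{lemma}\label{lem:tm}
\begin{itemize}
\item[(a)] If $C_h$ is halting, there is no solution of length $2^{h+2}-1$.
\item[(b)] For each $J\ge0$ there is at most one solution of length $2^{J+1}-1$.
\item[(c)] If $M$ never halts, there is an infinite solution.
\end{itemize}
\end{lemma}

\begin{proof}
Let $u$ be a solution of length $2^{J+1}-1$; it fills the rows $0,\dots,J$.

\emph{Kinds of letters.} We show by induction on $j$ that in row $j$ the letter at $r_{j,j}$ is an E-letter, the letters at $r_{j,t}$ with $t<j$ are N-letters, and all others are fillers. Row $0$ is $u_1=\sigma_1$. Row $j+1$ consists of the positions $2a$, $2a+1$ with $a$ in row $j$. By $V$, both carry fillers if $u_a$ is a filler; for $a=r_{j,t}$ with $t<j$ they carry an N-letter and a filler; for $a=r_{j,j}$ they carry an N-letter and an E-letter with bottom $\sqcup$. By \eqref{eq:r} this is the claim for row $j+1$. It also shows that $\sigma_1$ does not occur in rows $j\ge1$, so for $1\le j\le J$ and $t\le j$ the letter at $r_{j,t}$ contains a tile $\tau(t,j)$.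

\emph{Constraints on tiles.} By $V$, the bottoms of $\tau(0,1),\tau(1,1)$ are $(q_0,\sqcup)$, $\sqcup$; for $1\le j<J$ we have $\mathrm{bottom}\,\tau(t,j+1)=\mathrm{top}\,\tau(t,j)$ if $t\le j$, and $\mathrm{bottom}\,\tau(j+1,j+1)=\sqcup$. By $H$, fillers transmit colors, so $\mathrm{right}\,\tau(t,j)=\mathrm{left}\,\tau(t+1,j)$ for $t<j$. Further $\mathrm{right}\,\tau(j,j)=*$, as for every E-letter, and $\mathrm{left}\,\tau(0,j)=*$, because the preceding letter $u_{2^j-1}$ is the E-letter of row $j-1$.

\emph{Claim.} For $1\le j\le J$: $C_{j-1}$ is defined and not halting, $\mathrm{bottom}\,\tau(t,j)=C_{j-1}(t)$ and $\mathrm{top}\,\tau(t,j)=C_j(t)$ for $t\le j$, and the tiles of row $j$ depend only on $M$.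

The statement on bottoms holds for $j=1$. Suppose it holds for $j$, and let $C_{j-1}(k)=(q,a)$, where $k\le j-1$. Only tiles of types 2 and 3 have a bottom in $Q\times A$. So $\tau(k,j)$ has type 2 or 3, which means $q\ne q_{\mathrm h}$, and all other tiles of the row have type 1, 4 or 5. We must exclude that a tile of type 4 or 5 creates a second head. A tile of type 4 has a left color $\rightarrow_{q''}$; so it is not at place $0$, and its left neighbor, having this right color, is of type 2. Hence it is at place $k+1$ and $\tau(k,j)$ has type 2. A tile of type 5 has a right color $\leftarrow_{q''}$; so it is not at place $j$, and its right neighbor, having this left color, is of type 3. Hence it is at place $k-1$ and $\tau(k,j)$ has type 3.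

If $\delta(q,a)=(q',a',\mathsf R)$, then $\tau(k,j)$ is the tile of type 2 with bottom $(q,a)$. The tile $\tau(k+1,j)$ exists since $k+1\le j$, and it has left color $\rightarrow_{q'}$, so it is the tile of type 4 with state $q'$ and the given bottom. All other tiles have type 1. If $\delta(q,a)=(q',a',\mathsf L)$, then $\tau(k,j)$ is the tile of type 3 with bottom $(q,a)$. Its left color is not $*$, so $k\ge1$, and $\tau(k-1,j)$ has right color $\leftarrow_{q'}$, so it is the tile of type 5 with state $q'$ and the given bottom. All other tiles have type 1. In both cases the tiles are determined by $C_{j-1}$ and their tops are $C_j(0),\dots,C_j(j)$. If $j<J$, the bottoms of row $j+1$ are these tops followed by $\sqcup=C_j(j+1)$. This proves the claim.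

(a) Take $J=h+1$ and $j=h+1$: the claim says that $C_h$ is not halting.

(b) The kind of each letter is determined by its position, the tiles by the claim, and each filler by the right color of the letter before it.

(c) Put $u_1=\sigma_1$. For $j\ge1$ take in row $j$ the tiles described in the two cases above, with bottoms $C_{j-1}(0),\dots,C_{j-1}(j)$; in the case $\mathsf L$ we have $k\ge1$ because $M$ never moves left from cell $0$. Place them at $r_{j,0},\dots,r_{j,j}$, as N-letters except for the last, and fill the places between $r_{j,t}$ and $r_{j,t+1}$ with $\Phi_\gamma$, where $\gamma=\mathrm{right}\,\tau(t,j)=\mathrm{left}\,\tau(t+1,j)$. Since $k\le j-1$, the tile $\tau(j,j)$ has type 1 or 4, so it has right color $*$ and gives an E-letter, and its bottom is $C_{j-1}(j)=\sqcup$. The tile $\tau(0,j)$ is not of type 4, and not of type 3 because $k\ge1$ in the case $\mathsf L$; so its left color is $*$. Hence $H$ holds inside rows and across the end of a row. For $V$, let $a$ be in row $j$. By \eqref{eq:r}, the cell positions of row $j+1$ are exactly the $2r_{j,t}$ and $2r_{j,j}+1$, so $u_a,u_{2a},u_{2a+1}$ have the kinds required, and tops match bottoms because both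 are $C_j(t)$.
\end{proof}

The assumption on cell $0$ is used only in (c): a move left from cell $0$ cannot be tiled and would end the solution as halting does. Determinism is what gives (b), which we need only for the statement on pretabular logics.

\section{Proof of Theorems~\ref{thm:main} and~\ref{thm:strong}}\label{sec:proof}

Given a machine $M$, take the dyadic system of Section~\ref{sec:tm}, number its letters, let $\Pi$ be its set of patterns, and put
\[
\Gamma_M=\Gamma_0\cup\{\varphi_\pi:\pi\in\Pi\},\qquad L_M=\mathbf{K4}\oplus\Gamma_M .
\]
This finite set is computable from $M$. By Proposition~\ref{prop:gamma0} and Lemma~\ref{lem:pattern},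
\begin{equation}\label{eq:frames}
\begin{array}{l}
\text{the finite rooted frames for $L_M$ are, up to isomorphism, the counter frames}\\
\text{over admissible words that realize no pattern of $\Pi$.}
\end{array}
\end{equation}
The empty word is such a word, so the irreflexive point is a frame for $L_M$, and $L_M$ is consistent.

\medskip\noindent\emph{The halting case.} Let $C_h$ be halting and $\lambda=2^{h+2}-1$. If a word $d$ as in \eqref{eq:frames} had $|d|\ge c+2c\lambda$, then Lemma~\ref{lem:code}(b) would give a solution of length $\lambda$, against Lemma~\ref{lem:tm}(a). So $|d|<c+2c\lambda$, the finite rooted frames for $L_M$ have at most $2(c+2c\lambda)$ points, and $L_M$ is tabular by Proposition~\ref{prop:bounded}. This is part (a).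

\medskip\noindent\emph{The non-halting case.} Let $u$ be an infinite solution, which exists by Lemma~\ref{lem:tm}(c), and let $d=0^c\,\mathrm{code}(u_1)\,\mathrm{code}(u_2)\cdots$. By Lemma~\ref{lem:code}(a) and \eqref{eq:frames}, all $F^x(d|_n)$ and $F^y(d|_n)$ are frames for $L_M$.

\emph{Variable-free formulas.} Put $\xi_0=\Box\bot$ and $\xi_{n+1}=\Diamond\xi_n\wedge\neg\Diamond\Diamond\xi_n$. We show by induction that in $F^x(d|_\ell)$ the formula $\xi_n$ is true exactly at $x_n$, for $n\le\ell$. The only dead end is $x_0$. If $\xi_n$ is true exactly at $x_n$ and $n<\ell$, then $\xi_{n+1}$ is true at the points that see $x_n$ but not in two steps. The point $x_{n+1}$ qualifies by \eqref{eq:imm}; the points $x_m$ with $m\ge n+2$ do not, as $x_mRx_{n+1}Rx_n$; and the points $y_k$ with $k\ge n$ do not, as $y_kRy_kRx_n$. So for $n<m$ the formula $\xi_n\leftrightarrow\xi_m$ is false at $x_n$ in $F^x(d|_m)$, and the $\xi_n$ are pairwise inequivalent in $L_M$. Hence $L_M$ is not locally tabular and, by Lemma~\ref{lem:wd}(c), not tabular.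

\emph{Depth.} In $F^x(d|_n)$ we have $x_nRx_{n-1}R\cdots Rx_0$, and $x_{i}$ does not see $x_{i+1}$. By Lemma~\ref{lem:wd}(b), $\mathit{bd}_n\notin L_M$ for every $n$.

\emph{The pretabular extension.} Let $P\supseteq L_M$ be the logic of the frames $F^x(d|_n)$, $F^y(d|_n)$, $n\ge0$. It is not tabular by Proposition~\ref{prop:bounded}. We claim that every nontabular logic $L'\supseteq L_M$ is contained in $P$. The reason is that every long frame for $L_M$ has to agree with $d$ on a long prefix. Fix $n$, choose $J$ with $\lambda=2^{J+1}-1>n$, and put $\ell=c+2c\lambda$. By Proposition~\ref{prop:bounded}, $L'$ has finite rooted frames of unbounded size. They are frames for $L_M$, so by \eqref{eq:frames} one of them is a counter frame $F'$ over a word $d'$ with $|d'|\ge\ell$ that realizes no pattern of $\Pi$. By Lemma~\ref{lem:code}(b), $d'$ begins with the coding of a solution of length $\lambda$, and by Lemma~\ref{lem:tm}(b) this solution is $u_1,\dots,u_\lambda$. So $d'|_\ell=d|_\ell$. This prefix has length $\ell>n$ and contains $c\lambda>n$ ones, so $F'$ contains $x_n$ and $y_n$. Their cones are $F^x(d|_n)$ and $F^y(d|_n)$ by Lemma~\ref{lem:counter}, and they are frames for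 $L'$ by (F1). As $n$ was arbitrary, $L'\subseteq P$.

A logic properly containing $P$ contains $L_M$ and is not contained in $P$, so it is tabular by the claim; thus $P$ is pretabular. If $P'\supseteq L_M$ is pretabular, then $P'\subseteq P$ by the claim, and the inclusion cannot be proper because $P$ is not tabular. So $P$ is the only pretabular logic containing $L_M$. This completes part (b).

\medskip\noindent\emph{Undecidability and completeness.} By (a), (b) and Lemma~\ref{lem:wd}(c), each of the statements ``$L_M$ is tabular'', ``$L_M$ is locally tabular'' and ``$L_M$ is of finite depth'' is equivalent to ``$M$ halts on the blank tape''. Composing $M\mapsto\Gamma_M$ with the conversion at the beginning of Section~\ref{sec:tm} reduces the $\Sigma^0_1$-complete halting problem to each of the three properties. All $L_M$ lie in $\mathrm{NExt}(\mathbf{K4}\oplus\Gamma_0)\subseteq\mathrm{NExt}(\mathbf{K4BW}_2)\subseteq\mathrm{NExt}(\mathbf{K4})$, so the properties are undecidable in these classes; in particular Theorem~\ref{thm:main} holds. Together with Corollary~\ref{cor:re}, the reduction shows that $\{\Gamma:\mathbf{K4}\oplus\Gamma\text{ is tabular}\}$ is $\Sigma^0_1$-complete.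 This proves Theorem~\ref{thm:strong}. \qed

\begin{thebibliography}{9}
\bibitem{LTL} \emph{Lattices of Tense Logics}, \texttt{https://eprints.illc.uva.nl/id/document/13165}.
\end{thebibliography}
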